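# Fraïssé's conjecture and Laver's partition theorem are equivalent over $\mathrm{RCA}_0$

## 1. Coloring an order that contains the rationals

Paint every point of a countable linear order $L$ with one of finitely many colors. We look for a copy of $L$ inside $L$ that uses few colors, where "few" means: at most $n$, with $n$ depending on $L$ but not on the coloring nor on the number of colors available. For one class of orders this is easy. Write $\mathcal L\preceq\mathcal M$ if there is an order-preserving embedding $\mathcal L\to\mathcal M$, and let $k$ also denote the set $\{0,\dots,k-1\}$.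

**Proposition 1.** Let $L$ be a countable linear order with $\mathbb Q\preceq L$. For every $c:L\to k$ there is an embedding $L\to L$ whose image has exactly one color.

**Proof.** Let $e:\mathbb Q\to L$ be an embedding. Among the sets $F\subset k$ for which there are rationals $a<b$ such that all points of $(a,b)$ have $c\circ e$-color in $F$, choose one of least size, with such $a<b$. (The set $F=k$ qualifies, so there is a choice; $F\neq\emptyset$ because $(a,b)\ne\emptyset$.) If some color $j\in F$ did not occur in some subinterval of $(a,b)$, then $F\setminus\{j\}$ would qualify through that subinterval. So every $j\in F$ occurs in every subinterval of $(a,b)$. Fix $j\in F$. The set $\{x\in(a,b):c(e(x))=j\}$ is a nonempty countable dense order without endpoints. Every countable linear order embeds into such an order: enumerate $L$ and place its points one at a time. So $L$ embeds into this set. Following with $e$, we embed $L$ into $c^{-1}(j)$. This proves Proposition 1.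

What changes when $\mathbb Q\not\preceq L$? Such orders are called *scattered*. Here one color need not suffice.

A chain with $m$ points has only the identity as a self-embedding, so its optimal number is $m$. For $\omega$ one color is enough, by the pigeonhole principle. For $\omega+1$ the optimal number is $2$: an embedding sends the top to a point with infinitely many predecessors, that is, to the top, so a separate color for the top cannot be avoided; and two colors suffice, since we can thin out $\omega$ to one color and keep the top. For $\mathbb Z$ the optimal number is again $2$: every self-embedding is unbounded in both directions, so it meets both the negative and the nonnegative integers; and the pigeonhole principle on each half gives two colors. For $\omega^2$ one color suffices: in each copy of $\omega$ some color occurs infinitely often, and one color does so in infinitely many copies.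

So scattered orders are cut into pieces and the numbers for the pieces are added. The difficulty is that there may be infinitely many pieces. Laver's partition theorem says that the answer is nevertheless always finite. We ask what is needed to prove it.

## 2. Two statements and the theories around them

We work in second-order arithmetic. Countable linear orders are coded by sets of natural numbers.

**FRA** (Fraïssé's conjecture, proved by Laver). The countable linear orderings form a well-quasi-order under $\preceq$: there are no infinite descending sequences and no infinite antichains.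

**LPT** (Laver's partition theorem, Laver '72). For every countable linear ordering $\mathcal L$ there is $n\in\mathbb N$ such that, whenever $\mathcal L$ is colored with finitely many colors, there is an embedding $\mathcal L\to\mathcal L$ whose image has at most $n$ colors.

Two facts are given: over $\mathrm{RCA}_0$, LPT implies FRA; and over $\mathrm{RCA}_0$, FRA implies $\mathrm{ATR}_0$ (Shore '93). The text "Reverse Mathematics and Arithmetic Transfinite Recursion" states the conjecture that FRA and LPT are equivalent over $\mathrm{RCA}_0$. We prove it.

**Theorem A** ($\mathrm{RCA}_0$). FRA implies LPT. Hence, with the known converse, $\mathrm{RCA}_0\vdash\mathrm{FRA}\leftrightarrow\mathrm{LPT}$.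

Sections 3 to 12 prove Theorem A. Two further results, Theorems B and C, are stated and proved in Sections 13 and 14; they are not used for Theorem A.

Since FRA implies $\mathrm{ATR}_0$, we may reason in $\mathrm{ATR}_0+\mathrm{FRA}$. We recall what this gives.

- $\mathrm{ACA}_0$ has comprehension for arithmetical formulas with set parameters. It proves transfinite induction along a well-order for properties arithmetical in given sets; we write **ATI** for this. It proves Ramsey's theorem for pairs and finitely many colors. No induction beyond that of $\mathrm{ACA}_0$ is used.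
- $\mathrm{ATR}_0$ adds: an arithmetical operation can be iterated along any well-order.
- $\mathrm{ATR}_0$ proves $\Sigma^1_1$-AC (Simpson, *Subsystems of Second Order Arithmetic*, §V.8): if $\varphi$ is $\Sigma^1_1$ and $\forall n\,\exists X\,\varphi(n,X)$, there is a sequence $(X_n)$ with $\forall n\,\varphi(n,X_n)$. So if a property is $\Delta^1_1$, the set of numbers having it exists.
- For a tree $T\subset\mathbb N^{<\mathbb N}$ (closed under initial segments), the Kleene–Brouwer order $KB(T)$ puts $s'<_{KB}s$ if $s'\supsetneq s$, or if $s'$ has the smaller entry at the first place where they differ. If $T$ is well-founded (no infinite path), $KB(T)$ is a well-order. "ATI on $s\in T$" means along $KB(T)$: when we treat $s$ we may use all proper extensions of $s$.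

One convention is used throughout. A function defined on the nodes of a tree *from the root upward* is obtained by iterating an arithmetical step function on numbers, always with least possible choices. Such functions exist in $\mathrm{ACA}_0$, uniformly in the data. Finite sets and finite sequences are coded by numbers.

## 3. Signed trees, their orders and their embeddings

**Definition.** A *signed tree* is a nonempty well-founded tree $T\subset\mathbb N^{<\mathbb N}$ with a sign $\mathrm{sgn}(s)\in\{+,-\}$ for each internal (that is, non-leaf) node. For $u\in T$ let $T_u=\{s\in T:s\supseteq u\}$, regarded as a tree with root $u$; nodes keep their names.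

Every node has a leaf above it, possibly itself. Leaves carry no sign.

**Definition.** $\mathrm{lin}'(T)$ is the set of leaves of $T$, ordered as follows. If $s$ is the longest common initial segment of the leaves $a\ne b$, and $a\supseteq s^\frown i$, $b\supseteq s^\frown j$, then $a<b$ iff $\mathrm{sgn}\,s=+$ and $i<j$, or $\mathrm{sgn}\,s=-$ and $i>j$.

**Definition.** Fix a bijective pairing $\langle i,k\rangle$, strictly increasing in both arguments, with first projection $(n)_0$. For a finite sequence $\sigma$ put $\pi(\sigma)=((\sigma_0)_0,(\sigma_1)_0,\dots)$. Let $T^*=\{\sigma:\pi(\sigma)\in T\}$ with $\mathrm{sgn}\,\sigma=\mathrm{sgn}\,\pi(\sigma)$, and $\mathrm{lin}(T)=\mathrm{lin}'(T^*)$.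

So $T^*$ repeats each child infinitely often, and $\sigma$ is a leaf of $T^*$ iff $\pi(\sigma)$ is a leaf of $T$. If $T$ is a single node, $\mathrm{lin}(T)$ is one point. If $T$ is a root with one leaf child, then $\mathrm{lin}(T)$ is $\omega$ for sign $+$ and the reverse $\omega^*$ for sign $-$. A path with two $+$ nodes and a leaf at the end gives $\omega^2$; in all these cases $\mathrm{lin}'(T)$ is one point.

**Definition.** An *embedding* $h:U_u\to X_y$ satisfies: $s\subsetneq s'$ implies $h(s)\subsetneq h(s')$; internal nodes go to internal nodes of the same sign; leaves go to leaves. It is *into* $Z\subset\mathrm{leaf}(X)$ if leaves go into $Z$.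

Embeddings compose. They need not be injective: a root $+$ with two leaf children embeds into a root $+$ with one leaf child, by sending both leaves to the same leaf. (Both trees have $\mathrm{lin}(T)\cong\omega$.)

Let $g:T_t\to T_t$ be an embedding. Then $g(t)=t$; otherwise $t\subsetneq g(t)\subsetneq g(g(t))\subsetneq\cdots$ would be an infinite path. If $t'$ is a child of $t$, then $g(t')\supsetneq g(t)=t$ extends some child $t''$ of $t$. Thus
$$g(t)=t,\quad\text{and } g \text{ maps each } T_{t'} \text{ into some } T_{t''}\qquad(t',t''\text{ children of }t).\tag{1}$$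

**Tables.** The statement "there is an embedding" begins with a set quantifier. We replace it by a recursively computed relation.

**Definition.** Let $U,X$ be signed trees and $Z\subset\mathrm{leaf}(X)$. By recursion on $u\in U$ define $u\preceq_Zy$ for $y\in X$:

- $u$ a leaf: $u\preceq_Zy$ iff some $z\in Z$ has $z\supseteq y$;
- $u$ internal: $u\preceq_Zy$ iff there is an internal $w\supseteq y$, called a *witness*, with $\mathrm{sgn}\,w=\mathrm{sgn}\,u$ such that for every child $u'$ of $u$ there is a child $w'$ of $w$ with $u'\preceq_Zw'$.

Define $\preceq_Z^\infty$ in the same way, but with "there are infinitely many children $w'$ of $w$ with $u'\preceq^\infty_Zw'$".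

We speak of the table between $U$ and $X$. $\mathrm{ATR}_0$ proves that it exists, by recursion along $KB(U)$; for a sequence of parameters we recurse along the sum of the corresponding well-orders. By ATI it is unique. So a statement about tables can be written as "some table satisfies…" and as "every table satisfies…": it is $\Delta^1_1$. Whether $u\preceq_Zy$ holds depends only on $U_u$, $X_y$ and $Z\cap X_y$. We use two rules, valid for both relations.

- (M) If $u\preceq y$ and $y\supseteq y_0$, then $u\preceq y_0$. The same $z$ or the same witness serves.
- (D) If $u\preceq y$ and $u\subseteq u''$, then $u''\preceq y$. If $w$ is a witness for $u\preceq y$ and $u'$ is a child of $u$, then $u'\preceq w'$ for some $w'\supseteq y$, so $u'\preceq y$ by (M). Iterate.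

Clearly $\preceq_Z$ becomes weaker as $Z$ grows.

**Lemma 2.** $u\preceq_Zy$ iff there is an embedding $U_u\to X_y$ into $Z$.

**Proof.** Let $h$ be such an embedding. We show $s\preceq_Zh(s)$ for all $s\in U_u$, by ATI on $s$. If $s$ is a leaf, $z=h(s)\in Z$ shows it. If $s$ is internal, take $w=h(s)$. For a child $s'$ of $s$, the node $h(s')$ extends a child $w'$ of $w$, and $s'\preceq_Zh(s')$ gives $s'\preceq_Zw'$ by (M). So $w$ is a witness. In particular $u\preceq_Zh(u)\supseteq y$, and (M) gives $u\preceq_Zy$.

Conversely let $u\preceq_Zy$. From the root $u$ upward define $y_s$ with $s\preceq_Zy_s$, and $h(s)\supseteq y_s$. Start with $y_u=y$. For internal $s$ let $h(s)$ be the least witness for $s\preceq_Zy_s$, and for each child $s'$ let $y_{s'}$ be the least child $w'$ of $h(s)$ with $s'\preceq_Zw'$. For a leaf $s$ let $h(s)$ be the least $z\in Z$ above $y_s$. Then $h(s')\supseteq y_{s'}\supsetneq h(s)$ for children $s'$ of $s$, so $h$ is an embedding into $Z$. This proves Lemma 2.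

As a consequence we may compose: if $u\preceq_Zy$ and $g:X_y\to X'_{y'}$ is an embedding that maps $Z\cap X_y$ into $Z'$, then $u\preceq_{Z'}y'$. Write $U\preceq V$ if $\langle\rangle\preceq_Z\langle\rangle$ for $Z=\mathrm{leaf}(V)$, that is, if $U$ embeds into $V$. This relation is transitive.

## 4. Embeddings of orders become embeddings of trees

We now connect $\mathrm{lin}(U)\preceq\mathrm{lin}(V)$ with $U\preceq V$. The table $\preceq^\infty$ is the right tool, because in $U^*$ each child occurs infinitely often.

**Lemma 3.** (a) If $u\preceq_Z^\infty y$, then $\mathrm{lin}(U_u)$ embeds into $\{z\in Z:z\supseteq y\}\subset\mathrm{lin}'(X)$. (b) If $f:\mathrm{lin}(U)\to\mathrm{lin}'(X)$ is order preserving with range in $Z$, then $\langle\rangle\preceq_Z^\infty\langle\rangle$.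

**Proof of (a).** We may take $u=\langle\rangle$. From the root upward define, for $\sigma\in U^*$, a node $y_\sigma\in X$ with $\pi(\sigma)\preceq_Z^\infty y_\sigma$, starting with $y_{\langle\rangle}=y$. If $\pi(\sigma)$ is internal, let $w_\sigma\supseteq y_\sigma$ be the least witness. List the children of $\sigma$ as $\sigma^\frown n_0,\sigma^\frown n_1,\dots$ with $n_0<n_1<\cdots$. Choose $m_0<m_1<\cdots$, each least possible, with $\pi(\sigma^\frown n_l)\preceq_Z^\infty w_\sigma{}^\frown m_l$; this is possible because infinitely many children of $w_\sigma$ are suitable for each $l$. Put $y_{\sigma^\frown n_l}=w_\sigma{}^\frown m_l$. Send a leaf $\sigma$ to the least $z\in Z$ above $y_\sigma$. If two leaves split at $\sigma$ via $n<n'$, their images split at $w_\sigma$ via some $m<m'$, and $\mathrm{sgn}\,w_\sigma=\mathrm{sgn}\,\sigma$. So order is preserved, and all images lie in $Z$ above $y$.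

**Proof of (b).** For internal $x\in U^*$ let $x[m]$ be the set of leaves extending some $x^\frown n$ with $n\ge m$. It is infinite. Among the leaves above $x$ it is a final segment if $\mathrm{sgn}\,x=+$ and an initial segment if $\mathrm{sgn}\,x=-$. For a leaf $x$ let $x[m]=\{x\}$. We prove by ATI on $y\in X$:

$P(y)$: for all $x\in U^*$ and all $m$, if all elements of $f(x[m])$ extend $y$, then $\pi(x)\preceq_Z^\infty y$.

**Step 1: easy reductions.** If $x$ is a leaf, then $\pi(x)$ is a leaf and $f(x)\in Z$ extends $y$, so $\pi(x)\preceq^\infty_Zy$. Let $x$ be internal. If we change all signs of $U$ and of $X$ to the opposite ones, both orders are reversed, so $f$ stays order preserving; the tables, the sets $x[m]$ and the statements $P(\cdot)$ do not change. So we may assume $\mathrm{sgn}\,x=+$. Since $f$ is injective and $x[m]$ is infinite, $y$ is not a leaf. For a leaf $z\supsetneq y$ let $b(z)$ be the number with $z\supseteq y^\frown b(z)$.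

**Step 2: the image concentrates above one child of $y$.** If $\mathrm{sgn}\,y=-$, then $b\circ f$ is nonincreasing on $x[m]$. Choose $a\in x[m]$ with $b(f(a))$ minimal. Then $b\circ f$ is constant on the elements of $x[m]$ above $a$ in the order. If $a\supseteq x^\frown n$, all of $x[n+1]$ lies above $a$; so $b\circ f$ is constant on $x[m']$ with $m'=n+1$. If $\mathrm{sgn}\,y=+$ and $b\circ f$ is bounded on $x[m]$, then $b\circ f$ is nondecreasing there, and choosing $a$ with $b(f(a))$ maximal we again find it constant on some $x[m']\subset x[m]$. In both cases let $n_0$ be the constant value. Then $f(x[m'])$ lies above $y^\frown n_0$, and $P(y^\frown n_0)$ gives $\pi(x)\preceq_Z^\infty y^\frown n_0$. By (M), $\pi(x)\preceq_Z^\infty y$.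

**Step 3: the image spreads over the children of $y$.** The remaining case is $\mathrm{sgn}\,y=+$ with $b\circ f$ unbounded on $x[m]$, where it is nondecreasing. We show that $y$ itself is a witness for $\pi(x)\preceq_Z^\infty y$. Its sign is right. Let $u'=\pi(x)^\frown i$ be a child of $\pi(x)$. For each $k$ with $n=\langle i,k\rangle\ge m$ put $x'=x^\frown n$, so $\pi(x')=u'$. On the leaves above $x'$ the function $b\circ f$ is bounded, by its value at any leaf above a later child of $x$. Moreover it is constant on some $x'[m']$. This is trivial if $x'$ is a leaf. If $\mathrm{sgn}\,x'=+$, choose a leaf above $x'$ where $b\circ f$ is maximal, and let $x'[m']$ lie above it in the order. If $\mathrm{sgn}\,x'=-$, choose a leaf where it is minimal, and let $x'[m']$ lie below it. Let $n_0(k)$ be the constant value. By $P(y^\frown n_0(k))$ we get $u'\preceq_Z^\infty y^\frown n_0(k)$. Finally $n_0(k)\to\infty$: given $N$, some $a\in x[m]$ has $b(f(a))\ge N$, say $a\supseteq x^\frown n_1$; if $\langle i,k\rangle>n_1$, all leaves above $x^\frown\langle i,k\rangle$ come after $a$, so $n_0(k)\ge N$. So infinitely many children $w'$ of $y$ satisfy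 $u'\preceq_Z^\infty w'$.

This proves $P(y)$ for all $y$. Apply $P(\langle\rangle)$ to $x=\langle\rangle$ and $m=0$. This proves Lemma 3.

**Corollary 4.** (i) $\mathrm{lin}(U)\preceq\mathrm{lin}(V)$ iff $U\preceq V$. (ii) FRA (with $\mathrm{ATR}_0$) implies **WQO(ST)**: there is no sequence $(U_r)_{r\in\mathbb N}$ of signed trees with $U_r\not\preceq U_q$ for all $r<q$.

**Proof.** (i) Let $X=V^*$ and $Z=\mathrm{leaf}(V^*)$. We show by ATI on $u\in U$: for all $y\in V^*$,
$$u\preceq_Z^\infty y\iff u\preceq_{\mathrm{leaf}(V)}\pi(y).\tag{2}$$
For a leaf $u$ both sides are true. Let $u$ be internal. If $w\supseteq y$ is a witness for the left side, then $\pi(w)\supseteq\pi(y)$ is one for the right side: from $u'\preceq_Z^\infty w'$ with $w'$ a child of $w$ we get $u'\preceq\pi(w')$ by induction. Conversely let $\bar w\supseteq\pi(y)$ be a witness for the right side, and choose $w\supseteq y$ in $V^*$ with $\pi(w)=\bar w$. If $u'\preceq\bar w^\frown i$, then by induction $u'\preceq_Z^\infty w^\frown\langle i,k\rangle$ for all $k$. So $w$ is a witness for the left side. Now $\mathrm{lin}(U)\preceq\mathrm{lin}'(V^*)$ iff $\langle\rangle\preceq_Z^\infty\langle\rangle$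 by Lemma 3, and this holds iff $U\preceq V$ by (2).

(ii) Let $(U_r)$ be a sequence with $U_r\not\preceq U_q$ for all $r<q$. The relation $U_q\preceq U_r$ is a set, read off a sequence of tables. By Ramsey's theorem for pairs there is an infinite $H$ such that $U_q\preceq U_r$ holds for all $r<q$ in $H$, or for none. By (i) the orders $\mathrm{lin}(U_r)$, $r\in H$, form an infinite descending sequence in the first case and an infinite antichain in the second. This proves Corollary 4.

From now on FRA is used only through $\mathrm{ATR}_0$ and WQO(ST).

## 5. Why adding up colors child by child fails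

We first look at colorings of the leaves of $T$ rather than of the points of $\mathrm{lin}(T)$; Section 8 passes from one to the other. Given $c:\mathrm{leaf}(T)\to k$, we want a small $F\subset k$ with $\langle\rangle\preceq_{c^{-1}(F)}\langle\rangle$: by Lemma 2, an embedding $T\to T$ whose leaves get colors in $F$.

The natural attempt is induction over the tree. For a leaf, one color is enough. If $t$ has finitely many children $t_i$, and $m_i$ colors always suffice for $T_{t_i}$, then $\sum m_i$ colors suffice for $T_t$: take the union of the sets $F_i$ found for the children, and let $t$ itself be the witness. This is what we did for $\mathbb Z$. If $t$ has infinitely many children and the $m_i$ are at least $1$, the sum is infinite and the induction stops.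

The following example shows that the $m_i$ can grow while the number for $t$ stays small. For $q\ge1$ let $V_q$ have root $+$ and, for each $i<q$, one branch: a path of $q$ internal nodes with signs $+^i-^{q-i}$, ended by a leaf. The $q$ sign words have equal length and are distinct, so no branch embeds into another. By (1) every embedding $V_q\to V_q$ fixes the root, so it maps each branch to itself and meets all $q$ leaves. If the leaves have $q$ different colors, $q$ colors are needed. Now let $T$ have root $+$ and the children $V_1,V_2,\dots$. The sum of the numbers for the children is infinite, but one color suffices for $T$. Indeed, let $\ell_q$ be the leaf of $V_q$ on the branch with $i=\lfloor q/2\rfloor$. If $q\ge2n$, the word of this branch has at least $n$ plus signs followed by at least $n$ minus signs, so it contains each $+^i-^{n-i}$, $i<n$, as a subword. Hence $V_n$ embeds into $V_q$, root to root, with all leaves going to $\ell_q$. Given a coloring of the leaves, some color occurs at $\ell_q$ for infinitely many $q$. Send each $V_n$ into a $V_q$ with such a $q\ge 2n$.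

So a child may be moved into another child, and the comparisons between children must be used. The plan is as follows. Let $t$ be a node where the theorem fails although it holds at all its children. Fix $p$. The first $p$ children together spend at most $N=\sum_{i<p}m_i$ colors. Take a coloring that needs more than $N$ colors, and reduce it to a minimal set $G$ of colors. Some color $b\in G$ is then not needed by any of the first $p$ children; but by minimality, some other child $t_{i^*}$ cannot do without $b$. So the color class $A$ of $b$ cannot be avoided by $t_{i^*}$, and it can be avoided by the first $p$ children. We get such a set $A_p$ for every $p$. If a self-embedding of $T_t$ carries one $A_p$ into a later one, the two properties will collide.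

Three things are needed to make this work. First, a well-quasi-order on trees with a *marked* set $A$ of leaves, obtained from WQO(ST) (Section 6). Second, "can be avoided" must hold after every self-embedding, and this must be a $\Delta^1_1$ property, since we choose the $A_p$ by $\Sigma^1_1$-AC; as written it quantifies over all embeddings (Section 7). Third, the transfer from points of $\mathrm{lin}(T)$ to leaves of $T$ (Section 8).

## 6. Marking leaves by trees

Let $\Omega$ be a well-order and $\widehat\Omega=1+\Omega+1$, with bottom $0$ and top $\infty$.

**Definition.** $P_1$ is the tree of all sequences $\langle(\beta_1,\tau),\dots,(\beta_l,\tau)\rangle$ with $\beta_1>\dots>\beta_l$ in $\widehat\Omega$ and a single $\tau\in\{+,-\}$. The root has sign $+$, every other internal node has its sign $\tau$, and the leaves are the sequences ending in $0$. $P_0\subset P_1$ is the subtree of sequences with $\tau=+$, including the root.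

All internal nodes of $P_0$ have sign $+$. For instance, if $\Omega$ has one element $\omega_0$, then $\widehat\Omega=\{0<\omega_0<\infty\}$, and the longest branches of $P_0$ pass through $\infty,\omega_0,0$.

**Definition.** For a signed tree $T$ and $A\subset\mathrm{leaf}(T)$, the signed tree $T^A$ is obtained by placing a copy of $P_1$ on each leaf in $A$ and a copy of $P_0$ on every other leaf. The root of the copy is identified with the leaf.

**Lemma 5.** Let $T,T'$ be signed trees, $A\subset\mathrm{leaf}(T)$, $A'\subset\mathrm{leaf}(T')$, and let $\mathrm{rk}:T'\to\Omega$ satisfy $w\subsetneq w'\Rightarrow\mathrm{rk}(w)>\mathrm{rk}(w')$. If $T^A\preceq T'^{A'}$, there is an embedding $g:T\to T'$ with $g(A)\subset A'$.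

**Proof.** **Step 1: $P_0$ does not fit above a nonroot node.** We claim that there is no strictly $\subset$-monotone $j:P_0\to\{v'\in P_1:v'\supseteq v\}$ if $v\neq\langle\rangle$. Otherwise let $\delta_0\in\widehat\Omega$ be the ordinal entry of the last term of $j(\langle\rangle)$, let $\delta_1$ be that of $j(\langle(\delta_0,+)\rangle)$, let $\delta_2$ be that of $j(\langle(\delta_0,+),(\delta_1,+)\rangle)$, and so on. As $j$ is strictly monotone, $\delta_0>\delta_1>\cdots$, so the arguments do lie in $P_0$. This is an infinite descent in $\widehat\Omega$.

**Step 2: $P_1$ does not fit above a node without marks.** We claim: if no leaf in $A'$ extends $v\in T'$, there is no strictly monotone $j$ from $P_1$ into $(T'^{A'})_v$ that maps internal nodes to internal nodes of the same sign. Only copies of $P_0$ are placed above $v$, so all internal $-$ nodes of the target are internal nodes of $T'$. Put $\gamma_0=\mathrm{rk}(j(\langle(\infty,-)\rangle))$, $\gamma_1=\mathrm{rk}(j(\langle(\infty,-),(\gamma_0,-)\rangle))$, and so on. Since $\gamma_l\in\Omega$ is neither $0$ nor $\infty$, and $\gamma_0>\gamma_1>\cdots$, all arguments are internal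 $-$ nodes of $P_1$. This is an infinite descent in $\Omega$.

**Step 3: reading off $g$.** By Lemma 2 let $h:T^A\to T'^{A'}$ be an embedding.

Let $s\in T$ be internal. Suppose $h(s)\supseteq u$ for a leaf $u$ of $T'$. Pick a leaf $s'\supsetneq s$ of $T$. The part placed on $s'$ contains a copy of $P_0$, and $h$ maps it into the nodes above $h(s')\supsetneq h(s)\supseteq u$ of the copy placed on $u$, which contradicts Step 1. So $h(s)$ is an internal node of $T'$. Put $g(s)=h(s)$.

Let $s\in T$ be a leaf. Suppose first that $h(s)$ extends a leaf $u$ of $T'$. Then $h(s)=u$ by Step 1. Put $g(s)=u$. If $s\in A$, then $h$ maps a copy of $P_1$ into $(T'^{A'})_u$, so $u\in A'$ by Step 2 with $v=u$. Otherwise $h(s)$ is an internal node of $T'$. If $s\notin A$, let $g(s)$ be the least leaf of $T'$ above $h(s)$. If $s\in A$, then some leaf of $A'$ extends $h(s)$ by Step 2 with $v=h(s)$; let $g(s)$ be the least one.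

**Step 4: checking $g$.** Leaves go to leaves. An internal $s$ goes to the internal node $h(s)$ of $T'$, which has the same sign. If $s\subsetneq s'$ in $T$, then $s$ is internal and $g(s)=h(s)\subsetneq h(s')\subseteq g(s')$. By construction $g(A)\subset A'$. This proves Lemma 5.

**Corollary 6** ($\mathrm{ATR}_0$ + WQO(ST)). Let $T$ be a signed tree and $A_r\subset\mathrm{leaf}(T)$ for $r\in\mathbb N$. There are $r<q$ and an embedding $g:T\to T$ with $g(A_r)\subset A_q$.

**Proof.** Take $\Omega=KB(T)$ and $\mathrm{rk}=\mathrm{id}$. By WQO(ST) there are $r<q$ with $T^{A_r}\preceq T^{A_q}$. Apply Lemma 5 with $T'=T$.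

## 7. Constraints: non-embeddability pushed upward

We want to decide, by a recursion, whether there is an embedding $h$ that *destroys* given relations $\kappa\preceq\cdots$. We do this by following what must fail at each node.

**Definition.** Let $T$ be a signed tree. A *constraint set* is a finite set $\Phi$ of pairs $(F,\kappa)$ with $F\subset k$ and $\kappa\in T$. For a sign $\sigma$, $\mathrm{Ch}_\sigma(\Phi)$ is the set of all $\Phi'$ obtained from $\Phi$ by replacing each $(F,\kappa)$ with $\kappa$ internal of sign $\sigma$ by $(F,\kappa')$ for one child $\kappa'$ of $\kappa$, and keeping the other pairs.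

For example, let $\kappa$ be a $+$ node with leaf children. Then $\mathrm{Ch}_+(\{(F,\kappa)\})$ consists of the sets $\{(F,\kappa')\}$ with $\kappa'$ a child of $\kappa$, and $\mathrm{Ch}_-(\{(F,\kappa)\})=\{\{(F,\kappa)\}\}$. The meaning: to refute $\kappa\preceq s$ at a $+$ node $s$, name one child $\kappa'$ that fails above every child of $s$.

**Lemma 7.** Let $e:\mathrm{leaf}(T_u)\to k$, and let $s\mapsto\Phi_s$ ($s\in T_u$) assign constraint sets such that:

1. for $s$ a leaf, no $(F,\kappa)\in\Phi_s$ has $\kappa$ a leaf and $e(s)\in F$;
2. for $s$ internal, there is one $\Phi'\in\mathrm{Ch}_{\mathrm{sgn}\,s}(\Phi_s)$ with $\Phi_{s'}=\Phi'$ for all children $s'$ of $s$.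

Then $\kappa\not\preceq_{e^{-1}(F)}s$ (table between $T$ and $T_u$) for all $s\in T_u$ and $(F,\kappa)\in\Phi_s$.

**Proof.** By ATI on $s$. Let $s$ be a leaf. If $\kappa$ is a leaf, $\kappa\preceq s$ would mean $e(s)\in F$, against 1. If $\kappa$ is internal, there is no internal $w\supseteq s$. Now let $s$ be internal of sign $\sigma$, let $(F,\kappa)\in\Phi_s$, and suppose $\kappa\preceq_{e^{-1}(F)}s$. In each case we contradict the induction hypothesis at a child $s'$ of $s$.

If $\kappa$ is a leaf, some $z\in e^{-1}(F)$ extends $s$, hence a child $s'$; so $\kappa\preceq s'$, while $(F,\kappa)\in\Phi_{s'}$. Let $\kappa$ be internal with witness $w\supseteq s$. If $\mathrm{sgn}\,\kappa\ne\sigma$, then $w\supsetneq s$, so $\kappa\preceq s'$ for the child $s'\subseteq w$, while $(F,\kappa)\in\Phi_{s'}$. If $\mathrm{sgn}\,\kappa=\sigma$, then $(F,\kappa_0)\in\Phi'$ for some child $\kappa_0$ of $\kappa$. If $w\supsetneq s$, then $\kappa\preceq s'$ for the child $s'\subseteq w$, so $\kappa_0\preceq s'$ by (D). If $w=s$, then $\kappa_0\preceq s'$ for some child $s'$. Either way $(F,\kappa_0)\in\Phi_{s'}$. This proves Lemma 7.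

**Definition.** Fix $c:\mathrm{leaf}(T)\to k$. Define $E(u,v;\Phi)$ for $u,v\in T$ by recursion on $u$ (available in $\mathrm{ATR}_0$):

- $u$ a leaf: some leaf $w\supseteq v$ is such that no $(F,\kappa)\in\Phi$ has $\kappa$ a leaf and $c(w)\in F$;
- $u$ internal: there are an internal $w\supseteq v$ with $\mathrm{sgn}\,w=\mathrm{sgn}\,u=\sigma$ and $\Phi'\in\mathrm{Ch}_\sigma(\Phi)$ such that every child $u'$ of $u$ has a child $w'$ of $w$ with $E(u',w';\Phi')$.

As in (M), $E(u,v;\Phi)$ and $v\supseteq v_0$ imply $E(u,v_0;\Phi)$.

**Lemma 8.** $E(u,v;\Phi)$ holds iff there is an embedding $h:T_u\to T_v$ with $\kappa\not\preceq_{(c\circ h)^{-1}(F)}u$ (table between $T$ and $T_u$) for all $(F,\kappa)\in\Phi$.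

**Proof.** Let $E(u,v;\Phi)$ hold. From the root $u$ upward define $v_s,\Phi_s,h(s)$ with $E(s,v_s;\Phi_s)$. Put $v_u=v$, $\Phi_u=\Phi$. At $s$ take the least $w$ (and the least $\Phi'$ with it, if $s$ is internal) that shows $E(s,v_s;\Phi_s)$, and put $h(s)=w$. For each child $s'$ of $s$ put $\Phi_{s'}=\Phi'$, and let $v_{s'}$ be the least child $w'$ of $w$ with $E(s',w';\Phi')$. Then $h$ is an embedding into $T_v$. The conditions of Lemma 7 hold with $e=c\circ h$: condition 1 is the leaf clause of $E$, and condition 2 holds since all children received the same $\Phi'$. Lemma 7 at $s=u$ gives the claim.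

Conversely let $h$ be given and put $Z_F=(c\circ h)^{-1}(F)$. We show by ATI on $s\in T_u$, for all $\Phi$: if $\kappa\not\preceq_{Z_F}s$ for all $(F,\kappa)\in\Phi$, then $E(s,h(s);\Phi)$. For a leaf $s$ use $w=h(s)$: if $\kappa$ is a leaf, $\kappa\not\preceq_{Z_F}s$ means $c(h(s))\notin F$. Let $s$ be internal of sign $\sigma$ and take $w=h(s)$. If $(F,\kappa)\in\Phi$ with $\kappa$ internal of sign $\sigma$, then $s$ is not a witness for $\kappa\preceq_{Z_F}s$; so there is a child $\kappa'$ of $\kappa$ with $\kappa'\not\preceq_{Z_F}s'$ for all children $s'$ of $s$. Put $(F,\kappa')$ into $\Phi'$. The other pairs are kept, and for them $\kappa\not\preceq_{Z_F}s'$ by (M). So by induction $E(s',h(s');\Phi')$ for every child $s'$, hence $E(s',w';\Phi')$ for the child $w'\subseteq h(s')$ of $w$. This shows $E(s,h(s);\Phi)$. For $s=u$ use $h(u)\supseteq v$ and monotonicity. This proves Lemma 8.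

**Definition.** Let $t\in T$ be internal, $c:\mathrm{leaf}(T_t)\to k$, and $\Psi$ a finite set of pairs $(F,i)$ with $F\subset k$ and $t^\frown i\in T$. An embedding $g:T_t\to T_t$ *avoids* $\Psi$ if $t^\frown i\not\preceq_{(c\circ g)^{-1}(F)}t'$ for all $(F,i)\in\Psi$ and all children $t'$ of $t$.

**Lemma 9.** Some $g$ avoids $\Psi$ iff for every child $t'$ of $t$ there is a child $t''$ of $t$ with $E(t',t'';\{(F,t^\frown i):(F,i)\in\Psi\})$, where $E$ is formed for $T_t$ and $c$.

**Proof.** If $g$ avoids $\Psi$, then by (1) it maps $T_{t'}$ into some $T_{t''}$, and Lemma 8 applies to its restriction to $T_{t'}$; recall that $\kappa\preceq_Zt'$ depends only on the part of $Z$ above $t'$. Conversely, Lemma 8 gives embeddings $T_{t'}\to T_{t''}$, uniformly in $t'$. Combine them with $t\mapsto t$. This proves Lemma 9.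

So "some $g$ avoids $\Psi$" is $\Delta^1_1$, and for given $c$ the set of all such $\Psi$ exists.

## 8. From colored points to colored leaves

A leaf of $T$ stands for many points of $\mathrm{lin}(T)$, which may have different colors. We choose one representative point for each leaf so well that embeddings seen on the leaves come from embeddings of $\mathrm{lin}(T)$.

**Lemma 10.** Let $T$ be a signed tree and $c:\mathrm{lin}(T)\to k$. There is $c':\mathrm{leaf}(T)\to k$ such that for each $F\subset k$: if $\langle\rangle\preceq_{c'^{-1}(F)}\langle\rangle$ (table between $T$ and $T$), then $\mathrm{lin}(T)$ embeds into $c^{-1}(F)$. The coloring $c'$ and the embeddings are obtained uniformly.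

**Proof.** Let $\preceq_F^\infty$ be the table $\preceq^\infty_Z$ between $T$ and $T^*$ for $Z=c^{-1}(F)\subset\mathrm{leaf}(T^*)$. From the root upward we define $x_t\in T^*$ with $\pi(x_t)=t$ and constraint sets $\Phi_t$ such that $\kappa\not\preceq_F^\infty x_t$ for all $(F,\kappa)\in\Phi_t$. Start with $x_{\langle\rangle}=\langle\rangle$ and $\Phi_{\langle\rangle}=\{(F,\langle\rangle):F\subset k,\ \langle\rangle\not\preceq_F^\infty\langle\rangle\}$.

**Step 1: passing to the children.** Let $t$ be internal of sign $\sigma$. For $(F,\kappa)\in\Phi_t$ with $\kappa$ internal of sign $\sigma$, some child $\kappa'$ of $\kappa$ satisfies $\kappa'\preceq_F^\infty x_t{}^\frown n$ for only finitely many $n$; otherwise $x_t$, which has sign $\sigma$, would be a witness for $\kappa\preceq_F^\infty x_t$. For the other pairs, $\kappa\not\preceq_F^\infty x_t{}^\frown n$ for all $n$, by (M). As $\Phi_t$ is finite, there is $\Phi'\in\mathrm{Ch}_\sigma(\Phi_t)$ such that for all but finitely many children $x_t{}^\frown n$, no $(F,\kappa)\in\Phi'$ has $\kappa\preceq_F^\infty x_t{}^\frown n$. Take the least such $\Phi'$. Each child $t^\frown i$ of $t$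 is repeated infinitely often in $T^*$; choose the least such $n$ with $(n)_0=i$, and put $x_{t^\frown i}=x_t{}^\frown n$ and $\Phi_{t^\frown i}=\Phi'$.

**Step 2: the leaf coloring.** For a leaf $t$ put $c'(t)=c(x_t)$. The conditions of Lemma 7 hold for $u=\langle\rangle$ and $e=c'$: condition 2 by Step 1; and if $t$ and $\kappa$ are leaves with $(F,\kappa)\in\Phi_t$, then $\kappa\not\preceq_F^\infty x_t$ means $c(x_t)\notin F$. By Lemma 7 at the root, $\langle\rangle\not\preceq_{c'^{-1}(F)}\langle\rangle$ whenever $\langle\rangle\not\preceq_F^\infty\langle\rangle$. So if $\langle\rangle\preceq_{c'^{-1}(F)}\langle\rangle$, then $\langle\rangle\preceq_F^\infty\langle\rangle$, and Lemma 3(a) embeds $\mathrm{lin}(T)$ into $c^{-1}(F)$. This proves Lemma 10.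

## 9. The partition theorem for leaves

**Theorem 11** ($\mathrm{ATR}_0$ + WQO(ST)). Let $T$ be a signed tree whose root has finitely many children $\rho_0,\dots,\rho_{m-1}$, $m\ge1$. There is $n$ such that for every $k$ and every $c:\mathrm{leaf}(T)\to k$ there is $F\subset k$ with $|F|\le n$ and $\rho_i\preceq_{c^{-1}(F)}\rho_i$ for all $i<m$.

**Proof.** Suppose not.

**Step 1: a sequence of bad colorings and a minimal bad node.** For each $n$ there is a coloring for which no $F$ with $|F|\le n$ works. This is a $\Sigma^1_1$ statement, so $\Sigma^1_1$-AC gives a sequence of such colorings $c_n:\mathrm{leaf}(T)\to k_n$. Let $E_n$ be the relation $E$ for $c_n$ (all at once, by $\mathrm{ATR}_0$). For $t\ne\langle\rangle$ let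
$$B(t,m')\iff\forall n\,\forall i<m\;\neg E_n\big(t,\rho_i;\{(F,t):F\subset k_n,\ |F|\le m'\}\big).\tag{3}$$
By Lemma 8, $B(t,m')$ says: for every $n$, every $i<m$ and every embedding $h:T_t\to T_{\rho_i}$ there is $F\subset k_n$ with $|F|\le m'$ and $t\preceq_{(c_n\circ h)^{-1}(F)}t$. In words: $m'$ colors suffice for $T_t$, wherever it is placed and for all colorings $c_n$. Call $t$ *bad* if $\neg B(t,m')$ for all $m'$. The set $B$ and the set of bad nodes exist.

Some $\rho_i$ is bad. Otherwise let $m_i$ be least with $B(\rho_i,m_i)$, and $n=\sum_{i<m}m_i$. With $h=\mathrm{id}$ on $T_{\rho_i}$ we get $F_i\subset k_n$, $|F_i|\le m_i$, with $\rho_i\preceq_{c_n^{-1}(F_i)}\rho_i$. Then $F=\bigcup_iF_i$ has $|F|\le n$ and contradicts the choice of $c_n$.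

Since $T$ is well-founded, there is a bad $t$ with no bad child: take the $KB$-least bad node. A leaf $t$ is not bad, since $B(t,1)$ holds: take $F=\{c_n(h(t))\}$. So our $t$ is internal. Let $I=\{i:t^\frown i\in T\}$, $t_i=t^\frown i$, and let $m_i$ now be least with $B(t_i,m_i)$ for $i\in I$. Below, $A^c=\mathrm{leaf}(T_t)\setminus A$.

**Step 2: the statement about a single set of leaves.** We claim that for every $p$ there are $A\subset\mathrm{leaf}(T_t)$ and $i^*\in I$ such that

- (a) $t_{i^*}\not\preceq_{A^c}t_j$ for all $j\in I$;
- (b) for every $i\in I$ with $i<p$ and every embedding $g':T_t\to T_t$ there is $j\in I$ with $t_i\preceq_{g'^{-1}(A^c)}t_j$.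

So $A$ cannot be avoided by $t_{i^*}$, and it can be avoided by each of the first $p$ children, even after applying any $g'$. Steps 3 to 6 prove the claim for a fixed $p$.

**Step 3: a minimal set of colors.** Let $N=\sum_{i\in I,\,i<p}m_i$. As $\neg B(t,N)$, there are $n$, a child $\rho_l$ of the root and an embedding $h:T_t\to T_{\rho_l}$ such that, for $d=c_n\circ h$, no $F\subset k_n$ with $|F|\le N$ has $t\preceq_{d^{-1}(F)}t$. Choose $G\subset k_n$ of least size with $t\preceq_{d^{-1}(G)}t$; the set $k_n$ qualifies, by the identity. So $|G|>N$. By Lemma 2 let $e:T_t\to T_t$ be an embedding into $d^{-1}(G)$, and let $d'=d\circ e$, with values in $G$.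

For $b\in G$ we have $t\not\preceq_{d'^{-1}(G\setminus\{b\})}t$: an embedding $e'$ of $T_t$ into $d'^{-1}(G\setminus\{b\})$ would give the embedding $e\circ e'$ into $d^{-1}(G\setminus\{b\})$, against the minimality of $G$. In particular $t$ itself is not a witness for this relation. So:
$$\text{for every } b\in G \text{ there is } i\in I \text{ with } t_i\not\preceq_{d'^{-1}(G\setminus\{b\})}t_j \text{ for all } j\in I.\tag{4}$$

**Step 4: making avoidability robust.** For $\Psi\subset G\times\{i\in I:i<p\}$ ask whether some embedding $g:T_t\to T_t$ avoids $\{(G\setminus\{b\},i):(b,i)\in\Psi\}$ with respect to $d'$. By Lemma 9 the finite family of all $\Psi$ with answer yes is a set; it contains $\emptyset$. Fix a maximal $\Psi$ in it and a corresponding $g$, and put $d''=d'\circ g$. We use $g$ to destroy as many of these relations as can be destroyed together; whatever relation could still be destroyed would enlarge $\Psi$.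

Property (4) passes to $d''$:
$$\text{for every } b\in G \text{ there is } i\in I \text{ with } t_i\not\preceq_{d''^{-1}(G\setminus\{b\})}t_j \text{ for all } j\in I.\tag{5}$$
Take $i$ as in (4) for $b$. If $t_i\preceq_{d''^{-1}(G\setminus\{b\})}t_j$, compose a corresponding embedding with $g$, which maps $T_{t_j}$ into some $T_{t_{j'}}$ by (1). This gives $t_i\preceq_{d'^{-1}(G\setminus\{b\})}t_{j'}$, a contradiction.

Moreover:
$$\begin{gathered}\text{if } b\in G,\ i\in I,\ i<p \text{ and } (b,i)\notin\Psi, \text{ then for every embedding } g':T_t\to T_t\\ \text{there is } j\in I \text{ with } t_i\preceq_{(d''\circ g')^{-1}(G\setminus\{b\})}t_j.\end{gathered}\tag{6}$$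
Otherwise, for this $g'$, the embedding $g\circ g'$ avoids the constraint for $(b,i)$, since $d'\circ g\circ g'=d''\circ g'$. It also avoids those for $(b',i')\in\Psi$: a relation $t_{i'}\preceq_{(d''\circ g')^{-1}(G\setminus\{b'\})}t_j$, composed with $g'$, would give $t_{i'}\preceq_{d''^{-1}(G\setminus\{b'\})}t_{j'}$ for some $j'$, against the choice of $g$. So $\Psi\cup\{(b,i)\}$ contradicts maximality.

**Step 5: a color that the first $p$ children do not need.** We find $b\in G$ with $(b,i)\notin\Psi$ for all $i\in I$, $i<p$. For each such $i$ apply $B(t_i,m_i)$ to the restriction of $h\circ e\circ g$ to $T_{t_i}$, an embedding into $T_{\rho_l}$. Since $d''=c_n\circ h\circ e\circ g$, there is $F_i$ with $|F_i|\le m_i$ and $t_i\preceq_{d''^{-1}(F_i)}t_i$. Since $|G|>N$, we can pick $b\in G\setminus\bigcup_iF_i$. As $d''$ takes values in $G$, we have $d''^{-1}(F_i)\subset d''^{-1}(G\setminus\{b\})$, so $t_i\preceq_{d''^{-1}(G\setminus\{b\})}t_i$. But $g$ avoids the constraints from $\Psi$. Hence $(b,i)\notin\Psi$.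

**Step 6: end of the claim.** Let $A=d''^{-1}(b)$ for this $b$. Then $A^c=d''^{-1}(G\setminus\{b\})$ and $g'^{-1}(A^c)=(d''\circ g')^{-1}(G\setminus\{b\})$. So (5) gives (a) for some $i^*$, and (6) gives (b). The claim is proved.

**Step 7: a sequence of sets, and the collision.** Clause (b) is $\Delta^1_1$ in $A$: color $A^c$ with $0$ and $A$ with $1$; for each $i$ in question, (b) says that no $g'$ avoids $\{(\{0\},i)\}$, and Lemma 9 applies. Clause (a) is also $\Delta^1_1$. By $\Sigma^1_1$-AC there are sequences $(A_p)_p$ and $(i_p)_p$ satisfying (a) and (b) for each $p$. We have $i_p\ge p$; otherwise (b) with $g'=\mathrm{id}$ and $i=i_p$ contradicts (a). Let $p_0=0$ and $p_{r+1}=i_{p_r}+1>p_r$. Then $i_{p_r}<p_{r+1}\le p_q$ whenever $r<q$.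

By Corollary 6 for the tree $T_t$ there are $r<q$ and an embedding $g':T_t\to T_t$ with $g'(A_{p_r})\subset A_{p_q}$. Put $i=i_{p_r}<p_q$. By (b) for $p_q$, $t_i\preceq_{g'^{-1}(A_{p_q}^c)}t_j$ for some $j$. But $g'^{-1}(A_{p_q}^c)\subset A_{p_r}^c$, since $g'$ carries $A_{p_r}$ into $A_{p_q}$. So $t_i\preceq_{A_{p_r}^c}t_j$, which contradicts (a) for $p_r$. This proves Theorem 11.

## 10. Convex equivalence relations on a scattered order

It remains to replace an arbitrary scattered order by a finite sum of orders $\mathrm{lin}(W)$. We first measure intervals by a transfinite iteration: identify two points if only finitely many classes lie between them, and repeat.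

**Lemma 12** ($\mathrm{ATR}_0$). Let $L$ be a nonempty scattered countable order. There are a well-order with a top element $\alpha$ and convex equivalence relations $(\sim_\beta)_{\beta\le\alpha}$ on $L$ such that $\sim_\alpha=L^2$ and, for all $\beta$,
$$x\sim_\beta y\iff x=y\ \text{ or }\ \exists\gamma<\beta\ \big([x,y]\text{ meets only finitely many }\sim_\gamma\text{-classes}\big).\tag{7}$$

Here $[x,y]$ is the closed interval between $x$ and $y$, in either order. For $L=\mathbb Z$, $\sim_0$ is equality and $\sim_1$ is already $L^2$. For $L=\omega^2$, the $\sim_1$-classes are the copies of $\omega$, and $\sim_2=L^2$.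

**Proof.** **Step 1: the relations along a well-order.** For a well-order $X$ the sequence $(\sim_\beta)_{\beta\in X}$ defined by (7) exists in $\mathrm{ATR}_0$. We check by ATI on $\beta$ that each $\sim_\beta$ is a convex equivalence relation. By (7) the relations increase with $\beta$, and each is reflexive and symmetric. It is convex, since a subinterval of $[x,y]$ meets no more classes than $[x,y]$. For transitivity, let $\gamma_1,\gamma_2<\beta$ witness $x\sim_\beta y$ and $y\sim_\beta z$ (if two of the points are equal there is nothing to do), and let $\gamma$ be the larger one. By monotonicity $[x,y]$ and $[y,z]$ meet only finitely many $\sim_\gamma$-classes, and $[x,z]\subset[x,y]\cup[y,z]$.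

If some well-order $X$ has a $\beta$ with $\sim_\beta=L^2$, cut $X$ off at $\beta$; this gives the lemma. Suppose there is no such $X$.

**Step 2: an ill-founded $X$.** Let $\theta(X)$ be the $\Sigma^1_1$ formula "$X$ is a linear order and there is a sequence $(\sim_\beta)_{\beta\in X}$ of convex equivalence relations on $L$, all $\ne L^2$, satisfying (7)". By our assumption it holds for all well-orders. We claim that no $\Sigma^1_1$ formula $\varphi$ with parameter $P$ defines the class of well-orders. Let $\psi(e,n,P)$ be universal $\Sigma^1_1$. By the normal form theorem, $\neg\psi(n,n,P)$ is equivalent to the well-foundedness of a tree $T_n$ uniformly arithmetical in $P$. If $\varphi$ defined the well-orders, this would be equivalent to $\varphi(KB(T_n))$, which is $\Sigma^1_1$ in $n,P$, hence equivalent to $\psi(e,n,P)$ for some fixed $e$. For $n=e$ this is a contradiction. So $\theta$ does not define the class of well-orders, and some $X$ that is not a well-order satisfies $\theta$.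

**Step 3: a copy of $\mathbb Q$.** Let $\beta_0>\beta_1>\cdots$ in $X$, and $x_0<y_0$ in $L$ with $x_0\not\sim_{\beta_0}y_0$. Whenever $p<p'$ and $p\not\sim_{\beta_i}p'$, the interval $[p,p']$ meets infinitely many $\sim_{\beta_{i+1}}$-classes, by (7). So there is $q\in(p,p')$ with $p\not\sim_{\beta_{i+1}}q\not\sim_{\beta_{i+1}}p'$. Start with $x_0<y_0$ and at stage $i$ insert such points (the least ones) between all consecutive points; consecutive points at the beginning of stage $i$ are $\not\sim_{\beta_i}$-related, so the construction continues. The result is a subset of $L$ that is a dense order with more than one point. So $\mathbb Q\preceq L$, a contradiction. This proves Lemma 12.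

## 11. Scattered orders as finite sums of $\mathrm{lin}(W)$

**Definition.** A signed tree $W$ is *recurrent* if every internal node $w$ has children $w^\frown j$ for all $j\in\mathbb N$, and for each $j$ there are infinitely many $j'$ with $W_{w^\frown j}\preceq W_{w^\frown j'}$.

For instance, a $+$ node with leaf children $\langle j\rangle$, $j\in\mathbb N$, is recurrent; here $\mathrm{lin}'(W)\cong\omega\cong\mathrm{lin}(W)$.

**Lemma 13** ($\mathrm{ATR}_0$ + WQO(ST)). Let $(L_j)_{j\in J}$, $J\subset\mathbb N$, be a sequence of nonempty scattered orders. There is a sequence of finite nonempty tuples $(W_{j,i})_{i<m_j}$ of signed trees such that, uniformly, $L_j\preceq\sum_{i<m_j}\mathrm{lin}(W_{j,i})\preceq L_j$.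

We may assume $J\ne\emptyset$. For Theorem A a single order is enough; sequences are needed in Section 13.

**Step 1: a tree for $L_j$, exactly.** We build a tree whose marked leaves, ordered as in $\mathrm{lin}'$, are a copy of $L_j$.

The order $\sum_{j\in J}L_j$ is scattered: if $\mathbb Q$ embedded in it, either two points go to the same block, so an open interval of $\mathbb Q$, hence $\mathbb Q$, embeds in one block; or $\mathbb Q$ embeds in $J$. Both are impossible. Take $\alpha$ and $(\sim_\beta)$ from Lemma 12 for this sum and restrict them to each $L_j$. As blocks are convex, (7) holds in $L_j$, and $\sim_\alpha$ is $L_j^2$ there. For $x<y$ in $L_j$ let $d(x,y)$ be the least $\beta$ with $x\sim_\beta y$. We build a tree $S_j$ with signs at internal nodes and leaves labelled $0$ or $1$. Nodes carry *pieces*, which are convex subsets of $L_j$.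

- A right piece $\mathrm{Rt}(\beta,x)=\{z>x:z\sim_\beta x\}$ has sign $+$. Let $z_0=x$; let $z_{n+1}$ be the $L_j$-maximum of $z_n$ and $n$ if $n$, as an element of $L_j$, lies in the piece, and $z_{n+1}=z_n$ otherwise. If $z_n<z_{n+1}$, the children $2n$ and $2n+1$ carry the interval $(z_n,z_{n+1})$ and the point $z_{n+1}$; otherwise they are $0$-leaves.
- A left piece $\mathrm{Lf}(\beta,x)=\{z<x:z\sim_\beta x\}$ has sign $-$. Let $z_0=x$; let $z_{n+1}$ be the minimum of $z_n$ and $n$ if $n$ lies in the piece, and $z_{n+1}=z_n$ otherwise. If $z_{n+1}<z_n$, the children $2n$ and $2n+1$ carry $(z_{n+1},z_n)$ and the point $z_{n+1}$; otherwise they are $0$-leaves.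
- An interval $(x,y)$ with $x<y$ has sign $+$. Let $\gamma<d(x,y)$ be least such that $[x,y]$ meets only finitely many $\sim_\gamma$-classes $C_0<\dots<C_l$; it exists by (7). Here $l\ge1$, since $x\not\sim_\gamma y$. For $0<a<l$ let $w_a$ be the least number in $C_a$; by convexity $C_a\subset(x,y)$. The children carry, in order, $\mathrm{Rt}(\gamma,x)$; then $\mathrm{Lf}(\gamma,w_a),\{w_a\},\mathrm{Rt}(\gamma,w_a)$ for $0<a<l$; then $\mathrm{Lf}(\gamma,y)$.
- Points are $1$-leaves. The root has sign $+$ and children $\mathrm{Lf}(\alpha,w),\{w\},\mathrm{Rt}(\alpha,w)$ for the least number $w\in L_j$.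

In each case the piece is the ordered sum of the pieces of its children, in increasing order of indices for sign $+$ and in decreasing order for sign $-$, where $0$-leaves have empty pieces. In $\mathrm{Rt}(\beta,x)$ every element $n$ of the piece is $\le z_{n+1}$, and by convexity $(z_n,z_{n+1}]$ lies in the piece; so the piece is $\bigcup_n(z_n,z_{n+1}]$. Similarly $\mathrm{Lf}(\beta,x)=\bigcup_n[z_{n+1},z_n)$. For an interval, $\mathrm{Rt}(\gamma,x)$ stays below $y$ and $\mathrm{Lf}(\gamma,y)$ stays above $x$, because $x\not\sim_\gamma y$ and $\sim_\gamma$ is convex; so they are $C_0\cap(x,y)$ and $C_l\cap(x,y)$, and the three pieces for $a$ make up $C_a$.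

The tree $S_j$ is well-founded: passing from $(x,y)$ to $\mathrm{Rt}$ or $\mathrm{Lf}(\gamma,\cdot)$ we have $\gamma<d(x,y)$; passing from $\mathrm{Rt}$ or $\mathrm{Lf}(\beta,\cdot)$ to an interval, its endpoints are $\sim_\beta$-equivalent, so its $d$ is $\le\beta$. An infinite path would give an infinite descent below $\alpha$. Following pieces, each point of $L_j$ corresponds to exactly one $1$-leaf. So $L_j$ is isomorphic to the set of $1$-leaves of $S_j$ with the order defined as for $\mathrm{lin}'$.

**Step 2: regrouping by a recursion.** The trees $S_j$ need not be recurrent. At each node we list the good parts found above it; if there are infinitely many, all but finitely many of them recur, and these we collect under one new node.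

Let $S$ be the disjoint union of the $S_j$ placed over a new root. By recursion along $KB(S)$ (ignoring the new root) we define for each $s$ a finite sequence $D(s)$ of distinct nodes extending $s$; for certain internal $s$ an infinite sequence $Q_s$ of distinct proper extensions of $s$; and a relation $\preceq$ between *live* nodes, which are the $1$-leaves and the internal $s$ with $Q_s$ defined. All entries of $D(s)$ and $Q_s$ will be live. The sequence $D(s)$ lists parts in the order of $L_j$, from left to right. At stage $s$:

- If $s$ is a $0$-leaf, $D(s)=()$. If $s$ is a $1$-leaf, $D(s)=(s)$.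
- If $\mathrm{sgn}\,s=+$, with children $s^\frown n_0,s^\frown n_1,\dots$ ($n_0<n_1<\cdots$), let $q_0,q_1,\dots$ be the concatenation of $D(s^\frown n_0),D(s^\frown n_1),\dots$. If it is finite, it is $D(s)$. If it is infinite, let $i_0$ be least such that for each $a\ge i_0$ there are infinitely many $b$ with $q_a\preceq q_b$ (if there is none, $i_0=0$). Put $D(s)=(q_0,\dots,q_{i_0-1},s)$ and $Q_s=(q_{i_0},q_{i_0+1},\dots)$.
- If $\mathrm{sgn}\,s=-$, let $q_0,q_1,\dots$ be the concatenation of the reversed sequences $D(s^\frown n_0),D(s^\frown n_1),\dots$. If it is finite, $D(s)$ is its reversal. If it is infinite, take $i_0$ and $Q_s$ as before, and $D(s)=(s,q_{i_0-1},\dots,q_0)$.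

If $s$ is live, extend $\preceq$ to pairs of live nodes $\le_{KB}s$ involving $s$ by the clause: $u\preceq v$ iff $u$ is a $1$-leaf, or $u$ is internal and there is an internal $w$, reachable from $v$ by repeatedly passing to members of $Q$ (possibly $w=v$), with $\mathrm{sgn}\,w=\mathrm{sgn}\,u$ and $\forall a\,\exists b\;Q_u(a)\preceq Q_w(b)$. The members of $Q_u$ and $Q_w$ are proper extensions of $u$ and $w$, hence $<_{KB}s$; so this is arithmetical in earlier stages, and the recursion is available in $\mathrm{ATR}_0$.

As an example, let $L_j=\mathbb Z$. Each node carrying an interval has only finitely many $1$-leaves above it, and its $D$ lists them. At the node $s$ carrying $\mathrm{Rt}(1,w)$ the $q$'s are infinitely many $1$-leaves, so $i_0=0$ and $D(s)=(s)$. At the root, $D$ has three entries: the left node, the point $w$ and the right node. This is $\mathbb Z=\omega^*+1+\omega$.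

**Step 3: the trees $W_q$, and their recurrence.** For live $q$ let $W_q$ be the signed tree of all $\sigma=\langle j_1,\dots,j_l\rangle$ such that $q^{(0)}=q$ and $q^{(a+1)}=Q_{q^{(a)}}(j_{a+1})$ ($a<l$) are defined. Write $q^\sigma=q^{(l)}$. The node $\sigma$ is a leaf iff $q^\sigma$ is a $1$-leaf; otherwise it has all children $\sigma^\frown j$ and gets the sign of $q^\sigma$. $W_q$ is well-founded, since the $q^{(a)}$ properly extend each other in $S$. Its subtree at $\sigma$ is a copy of $W_{q^\sigma}$.

We claim that for live $u,v$: $u\preceq v$ iff $W_u\preceq W_v$. Consider the relation $\{(\sigma,\tau)\in W_u\times W_v:u^\sigma\preceq v^\tau\}$. We check that it satisfies the defining clauses of the table between $W_u$ and $W_v$ for $Z=\mathrm{leaf}(W_v)$. If $\sigma$ is a leaf, $u^\sigma\preceq v^\tau$ holds, and so does the table clause. If $\sigma$ is internal, the internal nodes reachable from $v^\tau$ are the $v^{\tau'}$ with $\tau'\supseteq\tau$ internal in $W_v$. As $Q_{u^\sigma}(a)=u^{\sigma^\frown a}$ and $Q_{v^{\tau'}}(b)=v^{\tau'^\frown b}$, the clause for $u^\sigma\preceq v^\tau$ says exactly that there is an internal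 $\tau'\supseteq\tau$ of the same sign as $\sigma$ with $\forall a\,\exists b\;u^{\sigma^\frown a}\preceq v^{\tau'^\frown b}$. By uniqueness of tables the relation is the table. Take $\sigma=\tau=\langle\rangle$.

Next, $i_0$ is always obtained by the first alternative. At a stage with infinitely many $q$'s let $H$ be the set of $a$ with $W_{q_a}\preceq W_{q_b}$ for only finitely many $b$. If $H$ were infinite, we could pick $a_0<a_1<\cdots$ in $H$, each beyond all $b$ that are good for the earlier ones, so that $W_{q_{a_r}}\not\preceq W_{q_{a_{r'}}}$ for $r<r'$. This contradicts WQO(ST). So $H$ is finite, and $i_0$ is the least number greater than all elements of $H$. For each $a\ge i_0$ there are infinitely many $b\ge i_0$ with $q_a\preceq q_b$. So every $W_q$ is recurrent.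

**Step 4: $L_j\cong\sum_{q\in D(\mathrm{root}\,S_j)}\mathrm{lin}'(W_q)$.** We check that the regrouping respects the order. For a $1$-leaf $a\supseteq s$ define $\mathrm{comp}_s(a)\in D(s)$, going down from $a$: $\mathrm{comp}_a(a)=a$; if $a\supseteq s^\frown n$ and $q=\mathrm{comp}_{s^\frown n}(a)$, then $\mathrm{comp}_s(a)=q$ if $q$ is listed in $D(s)$, and $\mathrm{comp}_s(a)=s$ otherwise, that is, if $q$ is listed in $Q_s$.

By ATI on $s$, the map $a\mapsto\mathrm{comp}_s(a)$ is nondecreasing from the $1$-leaves above $s$ to the list $D(s)$. For a leaf $s$ this is trivial. Let $s$ be internal and $a<a'$ be $1$-leaves above $s$, with $a\supseteq s^\frown n$ and $a'\supseteq s^\frown n'$. Consider the positions of $\mathrm{comp}_{s^\frown n}(a)$ and $\mathrm{comp}_{s^\frown n'}(a')$ in $(q_0,q_1,\dots)$. If $\mathrm{sgn}\,s=+$, then $n\le n'$, and (by induction if $n=n'$) the position does not decrease from $a$ to $a'$; $D(s)$ lists the $q$'s in this order, with the positions $\ge i_0$, if $Q_s$ is defined, collapsed to the last entry $s$. If $\mathrm{sgn}\,s=-$, then $n\ge n'$, and since the $D(s^\frown n)$ are reversed, the position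 does not increase from $a$ to $a'$; $D(s)$ lists the $q$'s in reversed order, with the positions $\ge i_0$ collapsed to the first entry $s$. In both cases $\mathrm{comp}_s(a)$ does not come after $\mathrm{comp}_s(a')$.

For live $q$ let $K_q=\{a\supseteq q:\mathrm{comp}_q(a)=q\}$. By ATI on $s$, $\{a\supseteq s:\mathrm{comp}_s(a)=q\}=K_q$ for $q\in D(s)$. For $q=s$ this is the definition. Otherwise $q\in D(s^\frown n)$ for the $n$ with $q\supseteq s^\frown n$, and $\mathrm{comp}_s(a)=q$ iff $a\supseteq s^\frown n$ and $\mathrm{comp}_{s^\frown n}(a)=q$, iff $a\in K_q$ by induction. Hence the $1$-leaves above $s$ form the ordered sum of the $K_q$, $q\in D(s)$. Likewise, for live internal $q$, the set $K_q$ consists of those $a$ whose component one level up is listed in $Q_q$; so $K_q$ is the disjoint union of the sets $K_{Q_q(j)}$, arranged increasingly in $j$ if $\mathrm{sgn}\,q=+$ and decreasingly if $\mathrm{sgn}\,q=-$. For a $1$-leaf $q$, $K_q=\{q\}$.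

Follow $a\in K_q$ through $a\in K_{Q_q(j_1)}$, $a\in K_{Q_{q^{(1)}}(j_2)}$, and so on. This terminates, since the $q^{(l)}$ are increasing initial segments of $a$, and it ends at a leaf $\sigma=\langle j_1,\dots,j_l\rangle$ of $W_q$ with $q^\sigma=a$. By the arrangement just described, the map $a\mapsto\sigma$ is order preserving from $K_q$ to $\mathrm{lin}'(W_q)$. It is onto, since a leaf $\sigma$ of $W_q$ is the image of the $1$-leaf $q^\sigma\in K_{q^\sigma}\subset K_q$. So $K_q\cong\mathrm{lin}'(W_q)$. Let $(W_{j,i})_{i<m_j}$ be the trees $W_q$, $q\in D(\mathrm{root}\,S_j)$, in order. We have $m_j\ge1$ since $L_j\ne\emptyset$.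

**Step 5: $\mathrm{lin}'(W)\preceq\mathrm{lin}(W)\preceq\mathrm{lin}'(W)$ for recurrent $W$.** The first embedding is $\langle j_1,\dots,j_l\rangle\mapsto\langle\langle j_1,0\rangle,\dots,\langle j_l,0\rangle\rangle$; it preserves order since pairing is increasing. For the second, take the tables between $W$ and $W$ with $Z=\mathrm{leaf}(W)$. We show by ATI on $u$ that $u\preceq_Zy$ implies $u\preceq_Z^\infty y$. For leaves the clauses agree. Let $u$ be internal with witness $w$ and let $u'$ be a child, $u'\preceq_Zw^\frown j$. By recurrence and transitivity $u'\preceq_Zw^\frown j'$ for infinitely many $j'$, and then $u'\preceq_Z^\infty w^\frown j'$ by induction. So $w$ is a witness for $u\preceq_Z^\infty y$. Since $\langle\rangle\preceq_Z\langle\rangle$ by the identity, $\langle\rangle\preceq_Z^\infty\langle\rangle$, and Lemma 3(a) embeds $\mathrm{lin}(W)$ into $\mathrm{lin}'(W)$.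

Everything was obtained uniformly in $j$. Steps 4 and 5 together prove Lemma 13.

## 12. Assembling the proof of Theorem A

Assume FRA. Then $\mathrm{ATR}_0$ and WQO(ST) hold. Let $L$ be a countable linear order. If $L=\emptyset$, take $n=0$. If $L$ is not scattered, $n=1$ works by Proposition 1.

Let $L$ be nonempty and scattered. By Lemma 13 there are embeddings $\varphi:L\to M$ and $\psi:M\to L$ with $M=\sum_{i<m}\mathrm{lin}(W_i)$, $m\ge1$. Let $T$ be the signed tree with root of sign $+$ and children $\rho_0,\dots,\rho_{m-1}$, where $T_{\rho_i}$ is a copy of $W_i$. Let $n$ be as in Theorem 11 for $T$.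

Let $c:L\to k$ be given. Apply Lemma 10 to $c\circ\psi$ on each $\mathrm{lin}(W_i)$. This gives leaf colorings $c_i'$ of the $W_i$, hence $c':\mathrm{leaf}(T)\to k$. By Theorem 11 there is $F$ with $|F|\le n$ and $\rho_i\preceq_{c'^{-1}(F)}\rho_i$ for all $i<m$; that is, $\langle\rangle\preceq_{c_i'^{-1}(F)}\langle\rangle$ in $W_i$. By Lemma 10 each $\mathrm{lin}(W_i)$ embeds, uniformly, into its part with $c\circ\psi$-color in $F$. Together these embeddings give an embedding $\chi:M\to M$ with range in $(c\circ\psi)^{-1}(F)$. Then $\psi\circ\chi\circ\varphi:L\to L$ is an embedding whose image has at most $n$ colors, and $n$ does not depend on $c$. So LPT holds. With the known implication from LPT to FRA this gives $\mathrm{RCA}_0\vdash\mathrm{FRA}\leftrightarrow\mathrm{LPT}$, and Theorem A is proved.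

## 13. Four equivalent statements over $\mathrm{ATR}_0$

**Theorem B** ($\mathrm{ATR}_0$). The following are equivalent.

1. FRA.
2. LPT.
3. For every signed tree $T$ and every sequence $(c_n)_n$ of finite colorings of $\mathrm{lin}(T)$ there are $n$ and an embedding $f:\mathrm{lin}(T)\to\mathrm{lin}(T)$ such that $c_n\circ f$ takes at most $n$ values.
4. WQO(ST).

**Proof.** (1)⇒(2) is Theorem A. For (2)⇒(3), apply LPT to $\mathrm{lin}(T)$ and use $c_n$ for the resulting $n$.

**(3)⇒(4), Step 1: trees that can be compared only with themselves.** Suppose $U_r\not\preceq U_q$ for all $r<q$. Let $\Omega=\sum_{r\in\mathbb N}KB(U_r)$ and $\widehat\Omega=1+\Omega+1$, with $P_0,P_1$ as in Section 6. Let $U_r^+=U_r^\emptyset$, that is, $U_r$ with a copy of $P_0$ on each leaf. Let $D_r$ be the tree of finite strictly decreasing sequences in $\Omega_r=1+\Omega+1+r$; its leaves are the sequences ending in the bottom element, and all its internal signs are $-$. Then the following hold.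

- $U_r^+\preceq U_q^+$ implies $U_r\preceq U_q$, by Lemma 5 with $A=A'=\emptyset$, the rank of a node of $U_q$ being its place in $\Omega$.
- $U_r^+\not\preceq D_q$, since $U_r^+$ has internal $+$ nodes and $D_q$ has none.
- $D_r\not\preceq U_q^+$. Let $j$ be an embedding. Internal $-$ nodes of $U_q^+$ lie in $U_q$, whose nodes are elements of $\Omega$. Put $\gamma_0=j(\langle\rangle)$, $\gamma_1=j(\langle\gamma_0\rangle)$, $\gamma_2=j(\langle\gamma_0,\gamma_1\rangle)$, and so on. The arguments are internal since $\gamma_l\in\Omega$ is not the bottom, and $\gamma_0>\gamma_1>\cdots$ descends forever in $\Omega$.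
- $D_r\preceq D_q$ implies $r\le q$. Let $r>q$, and let $*$ be the element of $\Omega_r$ immediately above its initial segment $\Omega_q$. If $j$ is an embedding, let $\delta_0$ be the last entry of $j(\langle *\rangle)$, $\delta_1$ the last entry of $j(\langle *,\delta_0\rangle)$, and so on. (The sequence $j(\langle *\rangle)$ is not empty, as it properly extends $j(\langle\rangle)$.) These entries lie in $\Omega_q$, so they are below $*$, and they descend forever.

Let $U_r'$ have root sign $+$ and the two children $U_r^+$ and $D_r$. We claim that $U'_r\preceq U'_q$ implies $r=q$. If the root went properly above the root, both $U_r^+$ and $D_r$ would embed in $U_q^+$, or both in $D_q$, which is impossible. So the root goes to the root. Each of $U_r^+,D_r$ then goes into $U_q^+$ or into $D_q$, whence $U_r^+\preceq U_q^+$ and $D_r\preceq D_q$. Thus $U_r\preceq U_q$ and $r\le q$, so $r=q$ by the assumption on the sequence.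

**(3)⇒(4), Step 2: colorings that defeat (3).** Let $T$ have root $+$ and children $U_r'$, $r\in\mathbb N$. Let $c_n$ color the points of $\mathrm{lin}(T)$ lying over $U_r'$ with $\min(r,n)$. Let $f:\mathrm{lin}(T)\to\mathrm{lin}(T)$ be an embedding with range in $c_n^{-1}(F)$, and let $Z$ be the set of leaves of $T$ lying over some $U_r'$ with $\min(r,n)\in F$; so $c_n^{-1}(F)=\{z\in\mathrm{leaf}(T^*):\pi(z)\in Z\}$. Lemma 3(b) gives $\langle\rangle\preceq_{c_n^{-1}(F)}^\infty\langle\rangle$ between $T$ and $T^*$. We project along $\pi:T^*\to T$: by ATI on $u\in T$, $u\preceq_{c_n^{-1}(F)}^\infty y$ implies $u\preceq_Z\pi(y)$. For a leaf $u$, some $z\supseteq y$ lies in $c_n^{-1}(F)$, and then $\pi(z)\in Z$ extends $\pi(y)$; for internal $u$ a witness $w$ gives the witness $\pi(w)$, as in Corollary 4(i). So $\langle\rangle\preceq_Z\langle\rangle$ in $T$. A corresponding embedding $T\to T$ maps root to root by (1), so each $U_r'$ embeds into some $U_q'$ with leaves in $Z$. Then $q=r$ by Step 1, and $\min(r,n)\in F$. Taking $F$ to be the set of values of $c_n\circ f$, we see that $c_n\circ f$ takes all $n+1$ values $0,\dots,n$, for every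 $n$ and $f$. This contradicts (3).

**(4)⇒(1).** If FRA fails, there is a sequence with $L_i\not\preceq L_j$ for all $i<j$. For an antichain this is clear. In the descending case choose embeddings $L_{i+1}\to L_i$ by $\Sigma^1_1$-AC and compose: $L_i\preceq L_j$ with $i<j$ would give $L_i\preceq L_j\preceq L_{i+1}$, which is false. All $L_i$ are nonempty. For $j\ge1$, $L_j$ is scattered, as otherwise $L_0\preceq\mathbb Q\preceq L_j$. Take $W_{j,i}$ from Lemma 13 for $(L_j)_{j\ge1}$. By (4) the set of pairs $(j,i)$, quasi-ordered by $W_{j,i}\preceq W_{j',i'}$, is a well-quasi-order. Higman's theorem says: if a countable quasi-order $Q$ is wqo, so are the finite sequences over $Q$ under $(q_i)_{i<m}\le(q_i')_{i<m'}$ iff there is a strictly increasing $h:m\to m'$ with $q_i\le q'_{h(i)}$ for all $i<m$. It is provable in $\mathrm{ACA}_0$; see Marcone, "Wqo and bqo theory in subsystems of second order arithmetic", 2005. So there are $1\le j<j'$ and a strictly increasing $h$ with $W_{j,i}\preceq W_{j',h(i)}$ for all $i<m_j$. By Corollary 4(i),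
$$L_j\preceq\sum_{i<m_j}\mathrm{lin}(W_{j,i})\preceq\sum_{i<m_{j'}}\mathrm{lin}(W_{j',i})\preceq L_{j'},$$
a contradiction. This proves Theorem B.

## 14. Unavoidable sets and the optimal number

**Definition.** Call $A\subset L$ *unavoidable* if $L\not\preceq L\setminus A$.

For instance, in $\mathbb Z$ the negative integers form an unavoidable set, and so do the nonnegative ones.

**Theorem C** ($\mathrm{ATR}_0$). Let $L=\mathrm{lin}(T)$, $T$ a signed tree. For each $n$ the following are equivalent: (i) for every finite coloring of $L$ there is an embedding $L\to L$ whose image has at most $n$ colors; (ii) there are no $n+1$ pairwise disjoint unavoidable subsets of $L$. Moreover, for every $n\ge1$ there is $T$ for which the least number satisfying (i) is exactly this $n$.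

**Proof.** **(i)⇒(ii).** If $A_0,\dots,A_n$ are disjoint and unavoidable, color $A_i$ with $i$ and all other points with $0$. An embedding $L\to L$ whose image misses color $i$ has range in $L\setminus A_i$, which is impossible. So every image has $n+1$ colors, against (i).

**(ii)⇒(i).** Suppose (i) fails: let $c:L\to k$ be such that no $F$ with $|F|\le n$ has $L\preceq c^{-1}(F)$. By Lemma 3, $L\preceq c^{-1}(F)$ iff $\langle\rangle\preceq_{c^{-1}(F)}^\infty\langle\rangle$ (table between $T$ and $T^*$), so $\{F\subset k:L\preceq c^{-1}(F)\}$ is a set. It contains $k$. Let $F$ be a member of least size; then $|F|\ge n+1$. Let $f:L\to c^{-1}(F)$ be an embedding. The sets $A_b=\{x:c(f(x))=b\}$, $b\in F$, are disjoint. If $g:L\to L\setminus A_b$ were an embedding, $f\circ g$ would show $L\preceq c^{-1}(F\setminus\{b\})$, against the choice of $F$. So all $A_b$ are unavoidable, and there are at least $n+1$ of them.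

**Sharpness.** Let $n\ge1$. For $i<n$ let $T_i$ be the tree consisting of one path with $n$ internal nodes, with signs $+^i-^{n-i}$ from the root upward, and a leaf at the end. These words have equal length and are distinct, so no one is a subword of another, and $T_i\preceq T_q$ only for $i=q$. Let $T$ have root $+$ and children $T_0,\dots,T_{n-1}$; this is the tree $V_n$ of Section 5.

For (i) with this $n$, let $c$ be a finite coloring of $\mathrm{lin}(T)$ and take $c'$ from Lemma 10. $T$ has $n$ leaves, so the set $F$ of all values of $c'$ has size $\le n$, and $\langle\rangle\preceq_{c'^{-1}(F)}\langle\rangle$ by the identity. Lemma 10 embeds $\mathrm{lin}(T)$ into $c^{-1}(F)$.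

For the lower bound, color the points over $T_i$ with $i$, and call this coloring $c$. If $\mathrm{lin}(T)\preceq c^{-1}(F)$, then Lemma 3(b) and the projection along $\pi:T^*\to T$, exactly as in Step 2 of (3)⇒(4) above, give an embedding $T\to T$ whose leaves lie over trees $T_q$ with $q\in F$; by (1) it maps root to root. So each $T_i$ embeds into some $T_q$ with $q\in F$, whence $i=q\in F$. Hence $F\supset\{0,\dots,n-1\}$, and no smaller number works. This proves Theorem C.
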